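# Topological subdivision does not decrease the $h$-vector of a Cohen–Macaulay complex

## 1. Complexes, $h$-vectors, subdivisions, Cohen–Macaulayness

All simplicial complexes are finite and abstract. For a complex $\Delta$ of dimension $d-1$ let $f_i$ be the number of faces of dimension $i$, with $f_{-1}=1$ unless $\Delta=\varnothing$. We write $2^F$ for the full simplex on $F$. A complex is *pure* if all its facets have the same dimension.

**Definition 1 ($h$-vector).** The vector $h(\Delta)=(h_0,\dots,h_d)$ is defined by $\sum_{i=0}^d f_{i-1}(x-1)^{d-i}=\sum_{i=0}^d h_ix^{d-i}$. For vectors, $h(\Delta)\le h(\Delta')$ means $h_i(\Delta)\le h_i(\Delta')$ for all $i$.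

Replacing $x$ by $1/x$ and multiplying by $x^d$ gives the more convenient form
$$\sum_{i=0}^d f_{i-1}\,x^i(1-x)^{d-i}=\sum_{i=0}^d h_i x^i. \tag{1}$$
Hence $h_0=1$, $h_1=f_0-d$, $\sum_i h_i=f_{d-1}$ (put $x=1$), and $h_d=\sum_i(-1)^{d-i}f_{i-1}=(-1)^{d-1}\tilde\chi(\Delta)$. The left side of (1) is $(1-x)^d\sum_i f_{i-1}y^i$ with $y=x/(1-x)$, so the polynomial $\sum h_ix^i$ is multiplicative under joins.

Examples: a simplex has $\sum_i\binom di x^i(1-x)^{d-i}=1$, so $h=(1,0,\dots,0)$. A path with two edges has $f=(1,3,2)$ and $h=(1,1,0)$. Two disjoint edges have $f=(1,4,2)$ and $h=(1,2,-1)$.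

**Definition 2 (topological subdivision).** A (topological) subdivision of $\Delta$ is a finite simplicial complex $\Delta'$ with a map $\sigma$ assigning to each face $G$ of $\Delta'$ a face $\sigma(G)$ of $\Delta$, its *carrier*, such that for every $F\in\Delta$: (a) $\Gamma_F:=\sigma^{-1}(2^F)$ is a subcomplex of $\Delta'$ homeomorphic to a ball of dimension $|F|-1$; (b) $\sigma^{-1}(F)$ consists exactly of the interior faces of this ball.

Informally, each simplex $2^F$ is replaced by a ball whose boundary is a subdivision of the boundary of $2^F$. Two examples will accompany us.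

*The subdivided edge.* $\Delta=2^{\{1,2\}}$, and $\Delta'$ is the path with edges $\{1,m\},\{m,2\}$. The carriers of $1$ and $2$ are $\{1\}$ and $\{2\}$; the carrier of $m$ and of both edges is $\{1,2\}$.

*The folded triangle.* $\Delta=2^{\{1,2,3\}}$, and $\Delta'$ has the two facets $\{1,2,3\}$ and $\{1,m,2\}$. It is a quadrilateral with boundary $1,m,2,3$ and diagonal $\{1,2\}$. The edge $\{1,2\}$ of $\Delta$ is subdivided into the path $1,m,2$, so $\Gamma_{\{1,2\}}$ is this path; the edges $\{1,3\},\{2,3\}$ are not subdivided. The carrier of the diagonal $\{1,2\}$ and of both triangles is $\{1,2,3\}$; these are exactly the interior faces of the disc. So (a) and (b) hold. Here $f(\Delta')=(1,4,5,2)$ and $h(\Delta')=(1,1,0,0)$, against $h(\Delta)=(1,0,0,0)$.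

**Definition 3 (quasi-geometric).** A subdivision is quasi-geometric if no face of $\Delta'$ has all its vertices in $\Gamma_F$ for a face $F$ of $\Delta$ of smaller dimension than that face.

The subdivided edge is quasi-geometric. The folded triangle is not: the triangle $\{1,m,2\}$ has all its vertices in $\Gamma_{\{1,2\}}$.

**Definition 4 (face ring, parameters, Cohen–Macaulay).** Let $L$ be a field. The face ring $L[\Delta]$ is the quotient of $L[x_v:v\in V(\Delta)]$ by the monomials $x_{v_1}\cdots x_{v_m}$ with $\{v_1,\dots,v_m\}\notin\Delta$. A linear system of parameters is a sequence of linear forms $\theta_1,\dots,\theta_d$ such that $L[\Delta]$ is a finitely generated module over the polynomial ring $L[\theta_1,\dots,\theta_d]$. The complex is Cohen–Macaulay (CM) over $L$ if $L[\Delta]$ is a Cohen–Macaulay ring.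

We use these textbook facts. The monomials whose support is a face form a basis of $L[\Delta]$, so by (1)
$$\operatorname{Hilb}(L[\Delta],x)=\sum_i f_{i-1}\frac{x^i}{(1-x)^i}=\frac{\sum_i h_ix^i}{(1-x)^d}. \tag{2}$$
If $\Delta$ is CM over $L$, then $L[\Delta]$ is a *free* module over $L[\theta_1,\dots,\theta_d]$ for every linear system of parameters. CM complexes are pure. Reisner's criterion: $\Delta$ is CM over $L$ iff $\tilde H_j(\operatorname{lk}F;L)=0$ for all $F\in\Delta$ and $j<\dim\operatorname{lk}F$. In particular, being CM does not change under field extension.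

Example: for $d=2$, Reisner's criterion says that a graph with at least one edge is CM iff it is connected. Two disjoint edges are not CM.

**Definition 5 (Buchsbaum).** $\Delta$ is Buchsbaum over $k$ if it is pure and the links of all nonempty faces are CM over $k$.

Example: two disjoint edges, call this complex $\Lambda$, are Buchsbaum over every field (the vertex links are points) but not CM. The join $2^E*\Lambda$ with an edge $E$ is pure but not Buchsbaum: the link of a vertex of $E$ contains $\Lambda$ as the link of the other vertex of $E$, and $\Lambda$ is disconnected of dimension 1.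

## 2. Monotonicity of $h$ under subdivision: the Kalai–Stanley question

The problem, taken from "Subdivisions and local $h$-vectors" and asked by Kalai and Stanley, is this: *if $\Delta'$ is a simplicial subdivision of a complex $\Delta$ that is Cohen–Macaulay over a field, is $h(\Delta)\le h(\Delta')$?* Subdividing certainly produces more faces, but $h$ is an alternating combination of face numbers. For quasi-geometric subdivisions the answer is known to be affirmative. The notes prove it for all topological subdivisions.

**Theorem 1.** Let $\Delta$ be CM over a field $k$ and let $\Delta'$ be a topological subdivision of $\Delta$. Then $h_i(\Delta)\le h_i(\Delta')$ for all $i$.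

**Theorem 2 (homological version).** Let $\Delta,\Delta'$ be $(d-1)$-dimensional and CM over $k$. Let $\sigma:\Delta'\to\Delta$ be inclusion-preserving, with $\sigma^{-1}(2^F)$ $k$-acyclic for $\emptyset\ne F\in\Delta$ and $\sigma^{-1}(\emptyset)=\{\emptyset\}$. Then $h(\Delta)\le h(\Delta')$.

**Theorem 3.** (i) Theorem 1 holds if $\Delta$ is only Buchsbaum over $k$. (ii) In (i) and in Theorem 1, for $d\ge1$: $h(\Delta)=h(\Delta')$ iff $f_{d-1}(\Delta)=f_{d-1}(\Delta')$ iff the subdivision is trivial ($\sigma$ is an isomorphism $\Delta'\cong\Delta$). (iii) "Buchsbaum" cannot be replaced by "pure".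

If $\Delta=\varnothing$ or $\Delta=\{\emptyset\}$, then $\Delta'=\Delta$ and Theorems 1 and 2 are trivial. From now on $d\ge1$.

## 3. Carriers, balls, and the topological invariance of the hypotheses

This section collects what we use about subdivisions. Throughout, $\Gamma_F=\sigma^{-1}(2^F)$.

**Fact 1.** If $H\subseteq G$ in $\Delta'$, then $\sigma(H)\subseteq\sigma(G)$. Also $\Gamma_F\cap\Gamma_{F'}=\Gamma_{F\cap F'}$.

Indeed $G\in\Gamma_{\sigma(G)}$, which is a subcomplex, so $H\in\Gamma_{\sigma(G)}$. The second claim is the definition of $\Gamma$.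

**Fact 2.** $\Gamma_\emptyset=\{\emptyset\}$, so $\sigma(v)\ne\emptyset$ for each vertex $v$. For $F\neq\emptyset$, $\Gamma_F$ is a ball, hence acyclic. $\Delta'=\bigcup_F\Gamma_F$ has dimension $d-1$.

**Fact 3.** $|\Delta'|$ is homeomorphic to $|\Delta|$.

*Proof.* By (b), the boundary of the ball $\Gamma_F$ consists of the $G\in\Gamma_F$ with $\sigma(G)\neq F$, so it is $\bigcup_{E\subsetneq F}\Gamma_E$. By induction on $|F|$ we construct homeomorphisms $g_F:|\Gamma_F|\to|2^F|$ with $g_F|_{|\Gamma_E|}=g_E$ for $E\subseteq F$. Suppose the $g_E$ are given for $E\subsetneq F$. They agree on $|\Gamma_E|\cap|\Gamma_{E'}|=|\Gamma_{E\cap E'}|$, so they define a continuous surjection $|\partial\Gamma_F|\to|\partial 2^F|$. It is injective: if $g_E(p)=g_{E'}(q)$, this point lies in $|2^{E\cap E'}|=g_{E\cap E'}(|\Gamma_{E\cap E'}|)$, so by injectivity of $g_E$ and of $g_{E'}$ both $p$ and $q$ equal its preimage in $|\Gamma_{E\cap E'}|$. A continuous bijection of compact Hausdorff spaces is a homeomorphism, and a homeomorphism between the boundaries of two balls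 extends to the balls by coning. This gives $g_F$. By the same gluing argument, the $g_F$ for all $F\in\Delta$ give $|\Delta'|\cong|\Delta|$. $\square$

**Fact 4.** If $\Delta$ is CM (respectively Buchsbaum) over $k$, so is $\Delta'$.

*Proof.* For $p$ in the relative interior of a face $F\neq\emptyset$ one has the textbook isomorphism $H_j(|\Delta|,|\Delta|-p;k)\cong\tilde H_{j-|F|}(\operatorname{lk}F;k)$. Links in links are links. If $\Delta$ is pure, then $\dim\operatorname{lk}F=d-1-|F|$, and Reisner's criterion applied to the links of nonempty faces says that $\Delta$ is Buchsbaum iff $H_j(|\Delta|,|\Delta|-p;k)=0$ for all $p$ and all $j<d-1$. This vanishing already forces purity: a facet $F\ne\emptyset$ with $|F|<d$ has $\operatorname{lk}F=\{\emptyset\}$ and $\tilde H_{-1}(\operatorname{lk}F;k)\ne0$, which is a nonzero local homology group with $j=|F|-1<d-1$. So for a $(d-1)$-dimensional complex, Buchsbaum is equivalent to the vanishing of local homology below degree $d-1$, and CM means in addition $\tilde H_j(|\Delta|;k)=0$ for $j<d-1$. These conditions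 depend only on the space $|\Delta|$ (Munkres). Now use Fact 3 and $\dim\Delta'=\dim\Delta$. The conditions are also unchanged under field extension. $\square$

## 4. Complexes of dimension at most two, by counting

For every $d$, $h_0=1$; $h_1=f_0-d$ cannot drop, because each $\Gamma_{\{i\}}$ contributes its own vertex to $\Delta'$; and $h_d=(-1)^{d-1}\tilde\chi$ does not change, by Fact 3. This settles $d=1$ and $d=2$. For instance, in a graph every edge is replaced by a path; with $s$ new vertices in total, $h=(1,f_0-2,f_1-f_0+1)$ becomes $(1,f_0-2+s,f_1-f_0+1)$.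

For $d=3$ only $h_2=f_1-2f_0+3$ remains. Let $\Delta$ be pure, let $s_e$ be the number of new vertices inside the edge $e$, and $n_T$ the number of new vertices interior to the disc $\Gamma_T$. A triangulated disc with $n$ interior and $b$ boundary vertices has $b$ boundary edges. From $V-E+F=1$, $V=n+b$ and $3F=2E-b$ we get $E=3n+2b-3$, so it has $3n+b-3$ interior edges. For $\Gamma_T$ we have $b_T=3+\sum_{e\subset T}s_e$. Writing $\deg e$ for the number of triangles containing $e$,
$$f_1(\Delta')=\sum_e(s_e+1)+\sum_T(3n_T+b_T-3)=f_1+\sum_e s_e(1+\deg e)+3\sum_T n_T ,$$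
while $f_0(\Delta')=f_0+\sum_e s_e+\sum_Tn_T$. Hence
$$h_2(\Delta')-h_2(\Delta)=\sum_e s_e(\deg e-1)+\sum_T n_T\ \ge 0,$$
because purity gives $\deg e\ge1$. In the folded triangle both sums are $0$.

In this range purity was enough. For $d=4$ it is not: Section 13 exhibits a pure complex with $d=4$ whose $h_3$ drops. So a proof must use the algebra behind the CM condition.

## 5. Placing vertices in their carriers, and the degenerate facet of the folded triangle

If $\Delta$ is CM and $\theta_1,\dots,\theta_d$ is a linear system of parameters, freeness and (2) give $h_i(\Delta)=\dim\bigl(L[\Delta]/(\theta)\bigr)_i$. So a sensible plan is to find a ring map $L[\Delta]\to L[\Delta']$ carrying parameters to parameters, and to show that it is injective on the quotients.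

There is a natural map. Choose coefficients $a_{v,i}$ for $v\in V(\Delta')$, $i\in\sigma(v)$, as independent indeterminates, and let $x_i\mapsto y_i=\sum_{v:\,i\in\sigma(v)}a_{v,i}x_v$. This is a well-defined ring map $y:L[\Delta]\to L[\Delta']$, as we check in Section 7. If $\theta_j=\sum_ib_{i,j}x_i$, then $y(\theta_j)=\sum_v p_{v,j}x_v$ with $p_v=\sum_{i\in\sigma(v)}a_{v,i}b_i$: the vertex $v$ is placed at a generic point of the span of its carrier. For the $y(\theta_j)$ to be parameters, the vectors $(p_v)_{v\in G}$ must be independent for each facet $G$. Let $F$ be a facet of $\Delta$ containing $\sigma(G)$. Then independence means $\det(a_{v,i})_{v\in G,i\in F}\ne0$. This determinant is a signed sum of distinct monomials over the bijections $\pi:G\to F$ with $\pi(v)\in\sigma(v)$. By Hall's theorem such a $\pi$ exists iff $|\bigcup_{v\in S}\sigma(v)|\ge|S|$ for all $S\subseteq G$. A violating $S$ is a face of $\Delta'$ with all vertices in $\Gamma_{F_0}$, where $F_0=\bigcup_{v\in S}\sigma(v)\subseteq\sigma(S)$ is a face with fewer elements than $S$;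 conversely every violation of quasi-geometricity gives such an $S$. So *the plan has parameters to work with exactly when the subdivision is quasi-geometric.*

In the folded triangle it stops at the facet $\{1,m,2\}$. The vectors $p_1,p_m,p_2$ lie in the plane spanned by $b_1,b_2$, so the three forms $y(\theta_j)$ span only a plane of linear forms in $L[x_1,x_m,x_2]$, and $L[\Delta']/(y(\theta))$ maps onto a polynomial ring in one variable: it is infinite-dimensional. One can perturb, $p_v\mapsto p_v+tq_v$ with generic $q_v$, and then one does get parameters $\theta'_j$. But then $y(\theta_j)\neq\theta'_j$, so $y$ does not descend to the quotients. Letting $t\to0$ does not rescue quotient dimensions either: they jump *up* in the limit, which is the wrong direction.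

The way out is to replace the dimension of a quotient by the *rank of a pairing*. A matrix that is nonsingular at $t=0$ is nonsingular for generic $t$, so ranks can only drop at $t=0$, and this is the right direction. We write $h_i$ as the rank of a residue pairing between $L[\Delta]$ and an explicit module $W(\Delta)$, transport both sides of the pairing to $\Delta'$, and compute the limit $t\to0$. The pairing for $\Delta'$ is a sum over facets $G$ with $\det(p_v)_{v\in G}$ in the denominator, so the degenerate facets threaten to blow up. The heart of the proof is that their terms tend to $0$.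

**Conventions.** Vertex sets are totally ordered. For $E=F\setminus\{i\}$ put $[F:E]=(-1)^{p-1}$ if $i$ is the $p$-th element of $F$. Chain complexes are augmented, with coefficients in $k$ or an extension field, and $\partial F=\sum_{i\in F}[F:F\setminus i](F\setminus i)$. For $f\in L[\Delta]$ and $F\in\Delta$ let $f|_F\in L[x_F]:=L[x_i:i\in F]$ be its restriction (set $x_i=0$ for $i\notin F$). A *ridge* of a pure $(d-1)$-dimensional complex is a face with $d-1$ elements.

## 6. Free rank and the residue pairing

**Step 1: a rank that equals $h_i$ for CM complexes.** Let $P=L[\xi_1,\dots,\xi_d]$ and $\Theta=(\xi_1,\dots,\xi_d)$. For a finitely generated graded $P$-module $M$ let $r_i(M)$ be the rank of the pairing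
$$M_i\times\operatorname{Hom}_P(M,P)_{-i}\to P_0=L,\qquad(m,\varphi)\mapsto\varphi(m).$$
If $m=\sum_j\xi_jm_j$ with $m_j\in M_{i-1}$, then $\varphi(m_j)\in P_{-1}=0$, so $\varphi(m)=0$. Thus the pairing factors through $(M/\Theta M)_i$, and $r_i(M)$ is finite. For a direct sum the pairing is block diagonal, so $r_i$ is additive. For $M=P(-a)$ the pairing is the multiplication $P_{i-a}\times P_{a-i}\to P_0$, which has rank $1$ if $i=a$ and $0$ otherwise. Hence
$$r_i\text{ is additive on direct sums},\qquad r_i(M)=\dim_L(M/\Theta M)_i\ \text{ if $M$ is free.}\tag{3}$$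

**Step 2: making $L[\Delta]$ a $P$-module.** Let $\Delta$ be pure of dimension $d-1$ with vectors $c_v\in L^d$, $v\in V(\Delta)$, such that $(c_v)_{v\in F}$ is linearly independent for all $F\in\Delta$. Let $\xi_j$ act on $M=L[\Delta]$ as $\theta_j=\sum_vc_{v,j}x_v$, and on $L[x_F]$ as $\theta_j|_F$. For a facet $F$ the relation $\xi=\sum_{v\in F}X_v^F(\xi)c_v$ defines linear forms $X_v^F$ on $L^d$, and $x_v\mapsto X_v^F$ is an isomorphism $L[x_F]\cong P$ of $P$-modules. Since every face lies in a facet, $M\to\bigoplus_FL[x_F]$ (sum over facets) is injective, and it is $P$-linear. So $M$ is a submodule of a finitely generated module over a noetherian ring, hence finitely generated: the $\theta_j$ form a linear system of parameters.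

For $g\in L[x_F]$ let $g^F\in P$ be its image, and $f^F=(f|_F)^F$ for $f\in M$. Put $\det F=\det(c_v)_{v\in F}$, columns in order, and for a ridge $E$ put $D_E(\xi)=\det(\xi,(c_v)_{v\in E})$. If $F=E\cup\{v\}$, moving $c_v$ into its place gives $D_E(c_v)=[F:E]\det F$, and $D_E(\xi)=X_v^F(\xi)D_E(c_v)$ by expanding $\xi$. Hence
$$\det(F)\,X_v^F=[F:E]\,D_E.\tag{4}$$

**Step 3: the dual module and the trace.** Let $W(\Delta)=W_L(\Delta)$ be the graded $L[\Delta]$-module of families $w=(w_F)_F$, $F$ running over facets and $w_F\in L[x_F]$, with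
$$\sum_{F\supset E}[F:E]\,w_F|_E=0\quad\text{for every ridge }E,\tag{5}$$
where $(fw)_F=f|_Fw_F$. The definition does not involve the vectors $c_v$. Put
$$\operatorname{Tr}(w)=\sum_F\frac{w_F^F}{\det(F)\prod_{v\in F}X_v^F}\in\operatorname{Frac}P.\tag{6}$$

*Example ($m$ points, $d=1$).* Here $c_v\in L^\times$, $X_v=\xi/c_v$, the only ridge is $\emptyset$, and (5) says $\sum_vw_v(0)=0$. Then $\operatorname{Tr}(w)=\frac1\xi\sum_vw_v(\xi/c_v)$, a polynomial precisely because of (5). For $i=1$, with $f=\sum\phi_vx_v$ and constants $w_v=\omega_v$, $\sum\omega_v=0$, the pairing is $\sum_v\phi_v\omega_v/c_v$, of rank $m-1=h_1$.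

*Example (two disjoint edges $\Lambda$).* Each vertex lies in one edge, so (5) says $w_{\{u,v\}}$ is divisible by $x_ux_v$. So $W_1=W_0=0$, and on $W_2$ the map $\operatorname{Tr}$ is $\sum_F\omega_F/\det F$. If the pairing computes $r_i$, as Lemma 4 will show, then $r=(1,0,0)$, while $h=(1,2,-1)$: without CM the two differ.

**Lemma 4.** (a) $\operatorname{Tr}(w)\in P$ for $w\in W(\Delta)$. (b) Every $\varphi\in\operatorname{Hom}_P(L[\Delta],P)_{-i}$ has the form $f\mapsto\operatorname{Tr}(fw)$ with $w\in W(\Delta)_{d-i}$, and conversely each such $w$ defines such a $\varphi$. Consequently $r_i(L[\Delta])$ is the rank of $L[\Delta]_i\times W(\Delta)_{d-i}\to L$, $(f,w)\mapsto\operatorname{Tr}(fw)$.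

*Proof of (a).* Up to scalars, denominators are products of linear forms. As $P$ is factorial, it suffices to show that $\operatorname{Tr}(w)$ lies in the local ring $P_{(\ell)}$ for each linear form $\ell\neq0$. For a facet $F$ the forms $X_v^F$, $v\in F$, are independent, so at most one of them is proportional to $\ell$; if none is, the term of $F$ lies in $P_{(\ell)}$. If $X_v^F\propto\ell$, then $D_E\propto\ell$ for $E=F\setminus v$ by (4). Group these terms by $E$. Conversely, if $D_E\propto\ell$ then by (4) every facet containing $E$ belongs to the group of $E$. Using (4), the group has the sum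
$$\frac1{D_E}\sum_{F\supset E}[F:E]\frac{w_F^F}{\prod_{u\in E}X_u^F}.$$
Restrict the inner sum to the hyperplane $D_E=0$, which is the span of $(c_u)_{u\in E}$. There $X_v^F$, for $v=F\setminus E$, vanishes, and the $X_u^F$ with $u\in E$ are the coordinates in the basis $(c_u)_{u\in E}$, hence nonzero and independent of $F$. So the inner sum lies in $P_{(\ell)}$ and restricts to $\bigl(\sum_F[F:E]w_F|_E\bigr)/\prod_{u\in E}x_u=0$ by (5), with $x_u$ read as coordinates. An element of $P_{(\ell)}$ restricting to $0$ is divisible by $\ell\propto D_E$ in $P_{(\ell)}$, so the group sum lies in $P_{(\ell)}$.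

*Proof of (b).* For $w\in W(\Delta)_{d-i}$, the map $f\mapsto\operatorname{Tr}(fw)$ has values in $P$ by (a), is $P$-linear because $(\theta_jf)^F=\xi_jf^F$, and has degree $(d-i)-d=-i$.

Now let $\varphi$ be given. Put $x_F=\prod_{v\in F}x_v$ and $p=\prod_F(x_F)^F\ne0$. For $f\in M$,
$$p\,f=\sum_F\frac{p}{(x_F)^F}\,f^F\cdot x_F\quad\text{in }M.$$
To see this, restrict to a facet $G$: $x_F|_G=0$ unless $F=G$, and the term $F=G$ gives $p\,f^G$ in $P$. Applying $\varphi$ and dividing by $p$, $\varphi(f)=\sum_Ff^F\varphi(x_F)/(x_F)^F$. Define $w_F\in L[x_F]_{d-i}$ by $w_F^F=\det(F)\varphi(x_F)$. Then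
$$\varphi(f)=\sum_F\frac{f^Fw_F^F}{\det(F)\prod_{v\in F}X_v^F}.$$
It remains to check (5). For a ridge $E$ take $f=x_E=\prod_{u\in E}x_u$, which restricts to $0$ on facets not containing $E$. With (4) the formula gives $\varphi(x_E)=\frac1{D_E}\sum_{F\supset E}[F:E]w_F^F$. Since $\varphi(x_E)\in P$, $D_E$ divides the sum, and restricting to $D_E=0$ gives (5). So $w\in W(\Delta)_{d-i}$ and $\varphi(f)=\operatorname{Tr}(fw)$. The claim on ranks follows, since $w\mapsto\operatorname{Tr}(\,\cdot\,w)$ maps $W(\Delta)_{d-i}$ onto $\operatorname{Hom}_P(L[\Delta],P)_{-i}$. $\square$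

## 7. Carrier chains and the pullback $\psi:W(\Delta)\to W(\Delta')$

**The comparison setting.** $\Delta,\Delta'$ are pure and $(d-1)$-dimensional, $\sigma:\Delta'\to\Delta$ is inclusion-preserving (so each $\Gamma_F=\sigma^{-1}(2^F)$ is a subcomplex), and $\Gamma_\emptyset=\{\emptyset\}$ (so $\sigma(v)\neq\emptyset$ for each vertex $v$). There are chains $Z_F=\sum_Gz_{F,G}\,G\in C_{|F|-1}(\Gamma_F;k)$ for $F\in\Delta$, with $z_{F,G}=0$ if $G\notin\Gamma_F$, such that
$$Z_\emptyset=[\emptyset],\qquad\partial Z_F=\sum_{i\in F}[F:F\setminus i]\,Z_{F\setminus i}.\tag{7}$$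
Think of $Z_F$ as the fundamental chain of the ball $\Gamma_F$.

*Such chains exist if every $\Gamma_F$, $F\ne\emptyset$, is $k$-acyclic.* We use induction on $|F|$. The boundary of the right side of (7) is $\sum_{i,j}[F:F\setminus i][F\setminus i:F\setminus\{i,j\}]Z_{F\setminus\{i,j\}}$, which is $0$ because the same signs give $\partial^2F=0$ in a simplex. So the right side is a cycle in $\Gamma_F$, hence a boundary. In particular the chains exist for topological subdivisions.

In the folded triangle, with orders $1<2<3$ and $1<m<2<3$: $Z_{\{1,2\}}=[1m]+[m2]$, $Z_{\{1,3\}}=[13]$, $Z_{\{2,3\}}=[23]$, and $Z_{\{1,2,3\}}=[123]+[1m2]$. Indeed $\partial([123]+[1m2])=[23]-[13]+[12]+[m2]-[12]+[1m]$, which is $Z_{\{2,3\}}-Z_{\{1,3\}}+Z_{\{1,2\}}$.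

**Fields and vectors.** Take independent indeterminates $b_{i,j}$ ($i\in V(\Delta)$, $1\le j\le d$), $a_{v,i}$ ($v\in V(\Delta')$, $i\in\sigma(v)$), $q_{v,j}$ ($v\in V(\Delta')$, $1\le j\le d$) and $t$. Put $a_{v,i}=0$ if $i\notin\sigma(v)$. Let $K_0=k(b,a,q)$ and $K=K_0(t)$. Use the vectors $b_i\in K_0^d$ for $\Delta$ over $K_0$, and for $\Delta'$ over $K$ the vectors
$$p_v=\sum_{i\in\sigma(v)}a_{v,i}b_i+t\,q_v.\tag{8}$$
Both families are independent on faces: at most $d$ of the generic $b_i$ are independent, and for a facet $G$ of $\Delta'$ the coefficient of $t^d$ in $\det(p_v)_{v\in G}$ is $\det(q_v)_{v\in G}\ne0$. So Section 6 applies; write $\operatorname{Tr}$ and $\operatorname{Tr}'$ for the trace maps of $\Delta$ and $\Delta'$.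

**Theorem 5 (comparison).** In this setting $r_i(K_0[\Delta])\le r_i(K[\Delta'])$ for all $i$.

The proof fills Sections 7 to 10.

**Step 1: pulling back functions.** Let $y_i=\sum_va_{v,i}x_v\in K_0[\Delta']$. Then $x_i\mapsto y_i$ defines a ring map $y:K_0[\Delta]\to K_0[\Delta']$. We must see that nonface monomials map to $0$. A nonzero term of $y_{i_1}\cdots y_{i_m}$ involves $x_{v_1}\cdots x_{v_m}$ with $i_s\in\sigma(v_s)$ and $G=\{v_1,\dots,v_m\}\in\Delta'$; then $\{i_1,\dots,i_m\}\subseteq\sigma(G)\in\Delta$ is a face.

For $G\in\Gamma_F$ let $y_G:K_0[x_F]\to K_0[x_G]$, $x_i\mapsto\sum_{v\in G}a_{v,i}x_v$. For $v\in G$ we have $\sigma(v)\subseteq\sigma(G)\subseteq F$, so $a_{v,i}=0$ for $i\notin F$. This gives three rules: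

* $y(f)|_G=y_G(f|_F)$ for $f\in K_0[\Delta]$ and $G\in\Gamma_F$;
* $y_G(g)|_H=y_H(g)$ for $H\subseteq G$;
* $y_H(g)=y_H(g|_E)$ if $H\in\Gamma_E$ and $E\subseteq F$, because then $y_H(x_i)=0$ for $i\in F\setminus E$.

**Step 2: pulling back the dual module.** For $w\in W_{K_0}(\Delta)$ and a facet $G$ of $\Delta'$ put
$$(\psi w)_G=\sum_{F:\,G\in\Gamma_F}z_{F,G}\,y_G(w_F),$$
the sum being over facets $F$ of $\Delta$. This preserves degrees.

**Lemma 6.** $\psi w\in W_{K_0}(\Delta')\subseteq W_K(\Delta')$, and $\psi(fw)=y(f)\,\psi(w)$ for $f\in K_0[\Delta]$.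

*Proof.* The second claim is the first rule. For the first claim let $H$ be a ridge of $\Delta'$. By the second rule, and since $G\in\Gamma_F$ implies $H\in\Gamma_F$,
$$\sum_{G\supset H}[G:H](\psi w)_G|_H=\sum_{F:\,H\in\Gamma_F}y_H(w_F)\sum_{G\supset H}[G:H]z_{F,G}.$$
The inner sum is the coefficient of $H$ in $\partial Z_F$, which by (7) is $\sum_{E\subset F}[F:E]z_{E,H}$, with $E$ over the ridges of $\Delta$ in $F$. Only $E$ with $H\in\Gamma_E$ contribute. For such $E$, every facet $F\supset E$ satisfies $H\in\Gamma_F$, and $y_H(w_F)=y_H(w_F|_E)$ by the third rule. So the whole sum equals $\sum_Ez_{E,H}\,y_H\bigl(\sum_{F\supset E}[F:E]w_F|_E\bigr)$, which is $0$ by (5). $\square$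

## 8. A cocycle built from determinants and coordinates

The purpose of this section is an identity for the sum, over the facets of a ball $\Gamma_F$, of the residue terms at $t=0$. Degenerate facets will count as $0$.

Let $k_2$ be a field and let $\eta=(\eta_1,\dots,\eta_d)$ have coordinates algebraically independent over $k_2$. For $p_1,\dots,p_d\in k_2^d$ set
$$\Phi(p_1,\dots,p_d)=\frac1{\det(p_1,\dots,p_d)\prod_jX_j},\qquad\eta=\sum_jX_jp_j,$$
if the $p_j$ are independent; then each $X_j$ is a nonzero linear form in $\eta$. Set $\Phi=0$ if they are dependent. $\Phi$ is alternating. For $d=1$ and $p\neq0$, $\Phi(p)=1/\eta$ whatever $p$ is.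

**Lemma 7.** For nonzero $p_0,\dots,p_d\in k_2^d$: $\ \sum_{j=0}^d(-1)^j\Phi(p_0,\dots,\widehat{p_j},\dots,p_d)=0$.

Nonzeroness matters: for $d=1$, $p_0=0\ne p_1$, the sum is $1/\eta$.

*Proof.* If the $p_j$ have rank $<d$, all terms vanish. Otherwise put $\lambda_j=(-1)^j\det(p_0,\dots,\widehat{p_j},\dots,p_d)$. By Cramer, $\sum_j\lambda_jp_j=0$, and not all $\lambda_j$ are $0$. Let $I=\{j:\lambda_j\ne0\}$. Since the $p_j$ are nonzero, a relation with a single nonzero coefficient is impossible, so $|I|\ge2$. Terms with $j\notin I$ vanish.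

Fix $s_0,\dots,s_d\in k_2(\eta)$ with $\eta=\sum_is_ip_i$. For $j\in I$ the $(p_i)_{i\neq j}$ form a basis, and substituting $p_j=-\sum_{i\ne j}(\lambda_i/\lambda_j)p_i$ shows that the coordinates of $\eta$ in it are $X_i^{(j)}=s_i-s_j\lambda_i/\lambda_j$. This is $s_i$ for $i\notin I$, and $\lambda_i(c_i-c_j)$ with $c_i=s_i/\lambda_i$ for $i\in I\setminus j$. Coordinates of $\eta$ in a basis of $k_2^d$ are nonzero, so all these elements are nonzero; in particular the $c_i$, $i\in I$, are distinct. As $(-1)^j/\det(\dots\widehat{p_j}\dots)=1/\lambda_j$, the sum in the lemma is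
$$\sum_{j\in I}\frac1{\lambda_j}\prod_{i\ne j}\frac1{X_i^{(j)}}=\frac1{\prod_{i\notin I}s_i\prod_{i\in I}\lambda_i}\sum_{j\in I}\prod_{i\in I\setminus j}\frac1{c_i-c_j}.$$
The last sum is, up to sign, the coefficient of $z^{|I|-1}$ in the Lagrange identity $\sum_{j\in I}\prod_{i\in I\setminus j}\frac{z-c_i}{c_j-c_i}=1$, and this coefficient is $0$ since $|I|\ge2$. $\square$

**Lemma 8.** Let $F$ be a facet of $\Delta$, let $a_v=(a_{v,i})_{i\in F}$ for $v\in V(\Gamma_F)$, and let $\eta=(\eta_i)_{i\in F}$ be algebraically independent over $K_0$. Then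
$$\sum_Gz_{F,G}\,\Phi\bigl((a_v)_{v\in G}\bigr)=\prod_{i\in F}\eta_i^{-1}.$$

*Check on the subdivided edge.* Let $a_1=(\alpha,0)$, $a_m=(\beta,\gamma)$, $a_2=(0,\delta)$, and $Z_F=[1m]+[m2]$. Then $\Phi(a_1,a_m)=\dfrac{\gamma}{\eta_2(\gamma\eta_1-\beta\eta_2)}$ and $\Phi(a_m,a_2)=\dfrac{-\beta}{\eta_1(\gamma\eta_1-\beta\eta_2)}$, with sum $\dfrac{1}{\eta_1\eta_2}$. *Check on the folded triangle.* $\Phi(a_1,a_m,a_2)=0$, and $a_1,a_2,a_3$ are multiples $\alpha_ie_i$, so $\Phi(a_1,a_2,a_3)=1/\bigl(\alpha_1\alpha_2\alpha_3\prod_i\eta_i/\alpha_i\bigr)=1/(\eta_1\eta_2\eta_3)$.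

*Proof.* We deform the chain $Z_F$ to the single simplex $[F]$ with labels the unit vectors, for which $\Phi=\prod\eta_i^{-1}$, and use Lemma 7 along the way.

For $E\subseteq F$ let $\Sigma_E$ be the full simplex on $V(\Gamma_E)\sqcup E$, ordered by putting the elements of $V(\Gamma_E)$, in their order, before those of $E$, in their order. Label $v\in V(\Gamma_E)$ by $a_v$ and $i\in E$ by the unit vector $e_i$. All labels are nonzero, as $\emptyset\neq\sigma(v)\subseteq F$, and they lie in the coordinate subspace of $E$, as $\sigma(v)\subseteq E$. Evaluating $\Phi$ on the labels of $d$-subsets (in order) and extending linearly gives a linear map $\Phi$ on $C_{d-1}(\Sigma_F)$, and by Lemma 7 $\Phi(\partial h)=0$ for every $h\in C_d(\Sigma_F)$.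

We claim that there are $h_E\in C_{|E|}(\Sigma_E)$ with $h_\emptyset=0$ and
$$\partial h_E=Z_E-[E]-\sum_{i\in E}[E:E\setminus i]\,h_{E\setminus i}.$$
For $E=\emptyset$ this reads $0=[\emptyset]-[\emptyset]$. For $E\ne\emptyset$, by induction and (7), the boundary of the right side is
$$\sum_i[E:E\setminus i]\Bigl(Z_{E\setminus i}-[E\setminus i]-\bigl(Z_{E\setminus i}-[E\setminus i]-\sum_{j\in E\setminus i}[E\setminus i:E\setminus\{i,j\}]\,h_{E\setminus\{i,j\}}\bigr)\Bigr).$$
Here the $Z$ and $[\,\cdot\,]$ terms cancel, and the remaining double sum is $0$ by the signs of $\partial^2=0$. Since $\Sigma_E$ is acyclic, $h_E$ exists.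

Apply $\Phi$ to the equation for $E=F$. The left side gives $0$. The chain $h_{F\setminus i}\in C_{d-1}(\Sigma_{F\setminus i})$ consists of $d$-sets whose labels lie in a hyperplane, so $\Phi(h_{F\setminus i})=0$. Hence $\Phi(Z_F)=\Phi([F])=\prod_{i\in F}\eta_i^{-1}$. $\square$

**Remark (no degenerate facets).** If the subdivision is quasi-geometric, we could finish here without $t$. By Section 5 the vectors $p_v=\sum_ia_{v,i}b_i$ are then independent on faces; let $\operatorname{Tr}'_0$ be their trace map. For $G\in\Gamma_F$ and $B=(b_i)_{i\in F}$ one has $p_v=Ba_v$, so with $Y=\sum_{v\in G}X_v^G a_v$ we get $BY=\xi$, that is, $Y=B^{-1}\xi=\eta$ is the vector of the $X_i^F$. The term of $(F,G)$ in $\operatorname{Tr}'_0(\psi u)$ is $z_{F,G}u_F(\eta)\Phi((a_v)_{v\in G})/\det F$, and Lemma 8 sums these to $\operatorname{Tr}(u)$. So $\operatorname{Tr}'_0(y(f)\psi(w))=\operatorname{Tr}(fw)$, and ranks compare at once. The next section deals with degenerate facets.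

## 9. Degenerate facets vanish in the limit

Let $\operatorname{ord}$ be the $t$-adic valuation on $K(\xi)=K_0(\xi)(t)$.

**Lemma 9.** Let $A$ be a $d\times m$ matrix ($m\le d$) of rank $\rho$ over a field $k_2$, and $Q$ a $d\times m$ matrix with entries algebraically independent over $k_2$. The minimum of the $t$-orders of the $m\times m$ minors of $A+tQ$ is exactly $m-\rho$.

*Proof.* Choose $S\in GL_d(k_2)$ and $T\in GL_m(k_2)$ such that $SAT$ has $I_\rho$ in the upper left corner and $0$ elsewhere. By Cauchy–Binet the maximal minors of $S(A+tQ)T$ and those of $A+tQ$ are related by an invertible $k_2$-linear map, so the minimal order is the same. The last $m-\rho$ columns of $S(A+tQ)T$ are divisible by $t$, so all orders are at least $m-\rho$. Divide these columns by $t$ and set $t=0$: the first $\rho$ columns become those of $SAT$, so the minor on the first $m$ rows becomes the $(m-\rho)\times(m-\rho)$ minor of $SQT$ on rows and columns $\rho+1,\dots,m$. The entries of $SQT$ are again algebraically independent over $k_2$, so this is nonzero, and that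 minor has order exactly $m-\rho$. $\square$

**Proposition 10.** For $u\in W_{K_0}(\Delta)_d$, the element $\operatorname{Tr}'(\psi u)\in K$ has $\operatorname{ord}\ge0$, and its value at $t=0$ is $\operatorname{Tr}(u)$.

*Proof.* By Lemma 4(a) and degree, $\operatorname{Tr}'(\psi u)\in K$ and $\operatorname{Tr}(u)\in K_0$. By definition $\operatorname{Tr}'(\psi u)=\sum_F\sum_{G\in\Gamma_F,|G|=d}z_{F,G}T_{F,G}$ with
$$T_{F,G}=\frac{u_F(Y)}{\det(p_v)_{v\in G}\prod_{v\in G}X_v^G(\xi)},\qquad Y_i=\sum_{v\in G}a_{v,i}X_v^G(\xi)\quad(i\in F).$$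

**Step 1: coordinates adapted to $F$.** Fix $F,G$. Let $B$ be the matrix with columns $b_i$, $i\in F$, so $\det B=\det F$. Set $\eta=B^{-1}\xi$, so $\eta_i=X_i^F(\xi)$. Set $\tilde q_v=B^{-1}q_v$ and $\tilde p_v=B^{-1}p_v=a_v+t\tilde q_v$, which uses $\sigma(v)\subseteq F$. As $B$ is invertible over $k(b)$, the entries $\tilde q_{v,i}$ ($v\in G$, $i\in F$) are algebraically independent over $k(a,b)$, and the $\eta_i$ are algebraically independent over $K$. Put $\delta=\det(\tilde p_v)_{v\in G}$ and let $\delta_v$ be this determinant with column $v$ replaced by $\eta$. Then $\det(p_v)_{v\in G}=\det B\cdot\delta$, and by Cramer $X_v^G=\delta_v/\delta$. As $u_F$ is homogeneous of degree $d$,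
$$T_{F,G}=\frac{u_F(\delta Y)}{\det B\cdot\delta\cdot\prod_{v\in G}\delta_v}.$$

**Step 2: the orders of $\delta$, $\delta_v$ and $\delta Y$.** Let $\rho=\operatorname{rank}(a_v)_{v\in G}$ and $r=d-\rho$, and let $C\subseteq G$ be the set of $v$ with $\operatorname{rank}(a_u)_{u\in G\setminus v}=\rho-1$. By Lemma 9 with $k_2=k(a,b)$ and $m=d$, $\operatorname{ord}\delta=r$. Expand $\delta_v$ along the column $\eta$: it is a combination of the $\eta_i$ with coefficients in $K$, and the $\eta_i$ are algebraically independent over $K$, so no cancellation of leading terms occurs and $\operatorname{ord}\delta_v$ is the minimal order of the $(d-1)$-minors of $(\tilde p_u)_{u\ne v}$. Lemma 9 with $m=d-1$ gives $\operatorname{ord}\delta_v=d-1-\operatorname{rank}(a_u)_{u\in G\setminus v}$, which is $r$ for $v\in C$ and $r-1$ for $v\notin C$. Finally $\sum_v\delta_v\tilde p_v=\delta\eta$, so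
$$\delta Y=\sum_v\delta_va_v=\delta\eta-t\sum_v\delta_v\tilde q_v.\tag{9}$$

**Step 3: nondegenerate facets, $r=0$.** Then $C=G$, and $\delta$ and all $\delta_v$ are units at $t=0$. By (9), $Y|_{t=0}=\eta$. So $T_{F,G}$ is regular at $t=0$ with value $u_F(\eta)\,\Phi((a_v)_{v\in G})/\det B$.

**Step 4: degenerate facets, $r\ge1$.** By (9) every coordinate of $\delta Y$ has order at least $\min(r,1+(r-1))=r$. This is the crucial gain: naively $\delta Y=\sum\delta_va_v$ would only have order $\ge r-1$. So $u_F(\delta Y)$ has order $\ge rd$, and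
$$\operatorname{ord}T_{F,G}\ge rd-r-r|C|-(r-1)(d-|C|)=d-r-|C|=\rho-|C|.$$
For $v\in C$, $a_v$ is not in the span of the other vectors $a_u$, $u\in G\setminus v$, and this remains true after deleting other vectors. So removing the elements of $C$ one at a time drops the rank by one each time, and $\rho-|C|=\operatorname{rank}(a_v)_{v\in G\setminus C}\ge0$. Hence $|C|\le\rho<d=|G|$, so $G\setminus C\ne\emptyset$. Every $a_v$ is nonzero because $\emptyset\neq\sigma(v)\subseteq F$, so this rank is at least $1$. Thus $\operatorname{ord}T_{F,G}\ge1$, and the value at $t=0$ is $0=u_F(\eta)\Phi((a_v)_{v\in G})/\det B$.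

For the facet $\{1,m,2\}$ of the folded triangle, $\rho=2$, $r=1$ and $C=\emptyset$, so the order is at least $2$.

**Step 5: summation.** In both cases $T_{F,G}|_{t=0}=u_F(\eta)\,\Phi((a_v)_{v\in G})/\det F$. Summing over $G$ with Lemma 8,
$$\operatorname{Tr}'(\psi u)|_{t=0}=\sum_F\frac{u_F^F(\xi)}{\det F\prod_{i\in F}X_i^F(\xi)}=\operatorname{Tr}(u).\qquad\square$$

## 10. Semicontinuity of rank, and Theorems 1 and 2

**Proof of Theorem 5.** Let $m=r_i(K_0[\Delta])$. By Lemma 4 there are $f_1,\dots,f_m\in K_0[\Delta]_i$ and $w_1,\dots,w_m\in W_{K_0}(\Delta)_{d-i}$ with $\det(\operatorname{Tr}(f_\alpha w_\beta))\ne0$. By Lemma 6 and Proposition 10, applied to $u=f_\alpha w_\beta$ of degree $d$, the element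
$$\operatorname{Tr}'\bigl(y(f_\alpha)\psi(w_\beta)\bigr)=\operatorname{Tr}'\bigl(\psi(f_\alpha w_\beta)\bigr)$$
is regular at $t=0$ with value $\operatorname{Tr}(f_\alpha w_\beta)$. So the determinant of the $m\times m$ matrix of these elements is regular and nonzero at $t=0$, hence nonzero in $K$. Here $y(f_\alpha)\in K[\Delta']_i$ and $\psi(w_\beta)\in W_K(\Delta')_{d-i}$, so by Lemma 4 for $\Delta'$ we get $r_i(K[\Delta'])\ge m$. $\square$

**Proof of Theorems 1 and 2.** In both theorems $\Delta$ and $\Delta'$ are CM over $k$ of dimension $d-1$; for Theorem 1 this is Facts 2 and 4. Hence they are pure, and they remain CM over $K_0$ and $K$. In Theorem 1, $\sigma$ is inclusion-preserving by Fact 1 and $\Gamma_\emptyset=\{\emptyset\}$ by Fact 2. The chains (7) exist because the $\Gamma_F$, $F\ne\emptyset$, are acyclic. So Theorem 5 applies. A CM face ring is free over $P$ acting through a linear system of parameters, so (2) gives $\dim(L[\Delta]/\Theta L[\Delta])_i=h_i(\Delta)$, and with (3)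
$$h_i(\Delta)=r_i(K_0[\Delta])\le r_i(K[\Delta'])=h_i(\Delta').\qquad\blacksquare$$

## 11. Free rank of Buchsbaum face rings, and Theorem 3(i)

Theorem 5 does not assume CM. For Buchsbaum complexes, $r_i$ and $h_i$ differ, but the next proposition shows that the difference depends only on Betti numbers. For the two disjoint edges we saw $r=(1,0,0)$ and $h=(1,2,-1)$; the formula below, with $\beta_0=1$, gives $r_1=2-2=0$ and $r_2=-1+1=0$.

**Proposition 11.** Let $\Delta$ be $(d-1)$-dimensional and Buchsbaum over $L$, with $P$ acting on $M=L[\Delta]$ through a linear system of parameters. Let $\beta_j=\dim\tilde H_j(\Delta;L)$. Then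
$$r_i(M)=h_i(\Delta)-\binom di\sum_{j=1}^{\min(i,d-1)}(-1)^{i-j}\beta_{j-1}.$$

*Proof.* The plan is to show that, up to free summands, $M$ is a direct sum of syzygy modules of $L$, which have free rank $0$. Write $\mathfrak m=\Theta$ and $L=P/\mathfrak m$. Let $\mathcal K_\bullet$ be the Koszul resolution of $L$ over $P$, so $\mathcal K_j\cong P(-j)^{\binom dj}$, and let $\mathcal E_j=\operatorname{coker}(\mathcal K_{j+1}\to\mathcal K_j)$, so $\mathcal E_0=L$ and
$$0\to\mathcal E_j\to\mathcal K_{j-1}\to\mathcal E_{j-1}\to0\qquad(1\le j\le d)\tag{10}$$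
is exact.

**Step 1: local cohomology of $\mathcal E_j$.** Let $1\le j<d$. Since $H^q_{\mathfrak m}(\mathcal K_{j-1})=0$ for $q<d$, (10) gives $H^0_{\mathfrak m}(\mathcal E_j)=0$ and isomorphisms $H^{q-1}_{\mathfrak m}(\mathcal E_{j-1})\cong H^q_{\mathfrak m}(\mathcal E_j)$ for $1\le q<d$. By induction, $H^q_{\mathfrak m}(\mathcal E_j)=0$ for $q<d$, $q\ne j$, and the iterated connecting map $L=H^0_{\mathfrak m}(L)\to H^j_{\mathfrak m}(\mathcal E_j)$ is an isomorphism.

**Step 2: Ext and local cohomology of $M$.** Local cohomology over $P$ equals local cohomology over $L[\Delta]$ with support in the irrelevant ideal, which is the radical of $\Theta L[\Delta]$. By Hochster's formula, the graded pieces of $H^j_{\mathfrak m}(M)$ are $\tilde H^{j-1}(\Delta;L)$ in degree $0$, and in negative degrees sums of copies of $\tilde H^{j-|F|-1}(\operatorname{lk}F;L)$ with $F\ne\emptyset$. For $j<d$ the latter vanish, because $\operatorname{lk}F$ is CM of dimension $d-1-|F|$. So for $j<d$ the module $H^j_{\mathfrak m}(M)\cong L^{\beta_{j-1}}$ is concentrated in degree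 $0$; for $j=0$ it vanishes.

In the spectral sequence $\operatorname{Ext}^p_P(L,H^q_{\mathfrak m}(M))\Rightarrow\operatorname{Ext}^{p+q}_P(L,M)$ the terms with $q<d$ live in degree $-p\le0$, because $\operatorname{Ext}^p_P(L,L)$ lives in degree $-p$. Only such terms contribute to total degree $j<d$. Hence $\operatorname{Ext}^j_P(L,M)_n=0$ for $j<d$ and $n\ge1$.

Now $H^j_{\mathfrak m}(M)=\varinjlim_n\operatorname{Ext}^j_P(P/\mathfrak m^n,M)$. Consider $0\to\mathfrak m^n/\mathfrak m^{n+1}\to P/\mathfrak m^{n+1}\to P/\mathfrak m^n\to0$ for $n\ge1$. Here $\mathfrak m^n/\mathfrak m^{n+1}$ is a sum of copies of $L(-n)$, and $\operatorname{Ext}^{j}_P(L(-n),M)_0=\operatorname{Ext}^{j}_P(L,M)_n=0$ for $j<d$. The long exact sequence, in which the neighbors of the transition map are these groups for $j-1$ and $j$, shows that in degree $0$ all transition maps are isomorphisms for $j<d$. So the natural map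
$$\tau^j_M:\operatorname{Ext}^j_P(L,M)_0\to H^j_{\mathfrak m}(M)_0$$
is an isomorphism for $j<d$.

**Step 3: a map $\mathcal E\to M$ inducing isomorphisms on $H^q_{\mathfrak m}$, $q<d$.** Let $1\le j<d$ and let $\kappa_j\in\operatorname{Ext}^j_P(L,\mathcal E_j)_0$ be the image of $1\in\operatorname{Hom}(L,L)$ under the iterated connecting maps of (10). The maps $\tau^j$ form a morphism of $\delta$-functors, which for $j=0$ is the inclusion $\operatorname{Hom}(L,-)\subseteq H^0_{\mathfrak m}(-)$. Hence $\tau^j_{\mathcal E_j}(\kappa_j)$ is the generator of $H^j_{\mathfrak m}(\mathcal E_j)\cong L$ from Step 1.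

Every element of $\operatorname{Ext}^j_P(L,M)_0$ is, up to sign, $f_*\kappa_j$ for a degree-$0$ map $f:\mathcal E_j\to M$. To see this, compute Ext with $\operatorname{Hom}(\mathcal K_\bullet,-)$, and let $\pi_j:\mathcal K_j\to\mathcal E_j$ be the projection, a cocycle with values in $\mathcal E_j$. The connecting map of (10) sends $[\pi_{j-1}]$ to $\pm[\pi_j]$: lift $\pi_{j-1}$ to the identity cochain of $\mathcal K_{j-1}$; its coboundary is, up to sign, the differential $\mathcal K_j\to\mathcal K_{j-1}$, that is, $\pi_j$ followed by the inclusion $\mathcal E_j\subseteq\mathcal K_{j-1}$. Since $[\pi_0]$ corresponds to $1\in\operatorname{Hom}(L,L)$, we get $\kappa_j=\pm[\pi_j]$. A cocycle $\mathcal K_j\to M$ kills the image of $\mathcal K_{j+1}$, so it is $f\circ\pi_j$ for some $f:\mathcal E_j\to M$, and its class is $f_*[\pi_j]$.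

By naturality $\tau^j_M(f_*\kappa_j)=H^j_{\mathfrak m}(f)(\tau^j_{\mathcal E_j}\kappa_j)$. Let these elements run through a basis of $H^j_{\mathfrak m}(M)$, which Step 2 allows, for each $1\le j<d$. We obtain a degree-$0$ map $\phi:\mathcal E:=\bigoplus_{j=1}^{d-1}\mathcal E_j^{\beta_{j-1}}\to M$ that induces isomorphisms on $H^q_{\mathfrak m}$ for all $q<d$; for $q=0$ both sides are zero.

**Step 4: splitting.** Choose a finitely generated graded free module $\mathcal F$ and a map $\mathcal F\to M$ such that $\mathcal F\oplus\mathcal E\to M$ is onto, with kernel $\mathcal N$. As $H^q_{\mathfrak m}(\mathcal F\oplus\mathcal E)\to H^q_{\mathfrak m}(M)$ is an isomorphism for $q<d$, the long exact sequence gives $H^q_{\mathfrak m}(\mathcal N)=0$ for $q<d$. So $\mathcal N$ is zero or has depth $d$, and it is free by Auslander–Buchsbaum. With $(-)^*=\operatorname{Hom}_P(-,P)$ there is an exact sequence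
$$(\mathcal F\oplus\mathcal E)^*\to\mathcal N^*\to\operatorname{Ext}^1_P(M,P)\to\operatorname{Ext}^1_P(\mathcal F\oplus\mathcal E,P).$$
By graded local duality the last map is, up to a shift, the graded dual of $H^{d-1}_{\mathfrak m}(\mathcal F\oplus\mathcal E)\to H^{d-1}_{\mathfrak m}(M)$, hence an isomorphism. So $(\mathcal F\oplus\mathcal E)^*\to\mathcal N^*$ is onto. As $\mathcal N$ is free, $\operatorname{Hom}(\mathcal F\oplus\mathcal E,\mathcal N)\to\operatorname{Hom}(\mathcal N,\mathcal N)$ is onto too, so a preimage of the identity splits the inclusion and $\mathcal F\oplus\mathcal E\cong M\oplus\mathcal N$.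

**Step 5: counting.** First, $r_i(\mathcal E_j)=0$ for $1\le j<d$. By dimension shifting $\operatorname{Ext}^1_P(\mathcal E_{j-1},P)=\operatorname{Ext}^j_P(L,P)=0$, so by (10) every map $\mathcal E_j\to P$ extends to $\mathcal K_{j-1}\supseteq\mathcal E_j$. Since $\mathcal E_j\subseteq\Theta\mathcal K_{j-1}$, its image on $\mathcal E_j$ lies in $\Theta P$, which meets $P_0$ in $0$. By additivity (3), $r_i(M)=r_i(\mathcal F)-r_i(\mathcal N)$. For a free module, $\sum_ir_ix^i=(1-x)^d\operatorname{Hilb}$, so
$$\sum_ir_i(M)x^i=(1-x)^d(\operatorname{Hilb}\mathcal F-\operatorname{Hilb}\mathcal N)=(1-x)^d(\operatorname{Hilb}M-\operatorname{Hilb}\mathcal E).$$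
Here $(1-x)^d\operatorname{Hilb}M=\sum_ih_ix^i$ by (2), and the resolution $\mathcal K_d\to\dots\to\mathcal K_j\to\mathcal E_j$ gives $(1-x)^d\operatorname{Hilb}\mathcal E_j=\sum_{s\ge j}(-1)^{s-j}\binom dsx^s$. Comparing coefficients of $x^i$ gives the formula. $\square$

**Proof of Theorem 3(i).** By Facts 2, 3 and 4, $\Delta'$ is Buchsbaum over $k$, of the same dimension and with the same Betti numbers as $\Delta$; all this persists over $K_0$ and $K$. Both complexes are pure and the chains (7) exist, so Theorem 5 gives $r_i(K_0[\Delta])\le r_i(K[\Delta'])$. By Proposition 11 the same correction term occurs on both sides. Hence $h_i(\Delta)\le h_i(\Delta')$. $\blacksquare$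

## 12. Equality forces the trivial subdivision: Theorem 3(ii)

Since $f_{d-1}=\sum_ih_i$ and $h(\Delta)\le h(\Delta')$ entrywise, $h(\Delta)=h(\Delta')$ iff $f_{d-1}(\Delta)=f_{d-1}(\Delta')$. Suppose this holds. Then $h_1=f_0-d$ agrees, so $f_0(\Delta')=f_0(\Delta)$. Each $\Gamma_{\{i\}}$ is a $0$-ball, that is, a single vertex, with carrier $\{i\}$. These are already $f_0(\Delta)$ distinct vertices, so all vertices of $\Delta'$ are of this form, and we may identify $V(\Delta')=V(\Delta)$ with $\sigma(\{i\})=\{i\}$. For $E\in\Delta$ the vertices of $\Gamma_E$ have carrier inside $E$, so they lie in $E$, and $\Gamma_E\subseteq2^E$. As $\dim\Gamma_E=|E|-1$, $\Gamma_E=2^E$. Hence $\Delta'=\bigcup_E\Gamma_E=\Delta$. As $E$ is an interior face of $\Gamma_E=2^E$, condition (b) gives $\sigma(E)=E$. So the subdivision is trivial. The converse is clear. $\blacksquare$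

## 13. A pure complex whose $h_3$ drops: Theorem 3(iii)

Let $E$ be an edge, let $\Lambda$ be two disjoint edges, and put $\Delta=2^E*\Lambda$. This complex is pure of dimension $3$, and by multiplicativity under joins
$$\sum_ih_i(\Delta)x^i=1\cdot(1+2x-x^2).$$
Subdivide $E$ by one interior vertex, and correspondingly all faces containing $E$. The result is a geometric subdivision $\Delta'=(\text{path with two edges})*\Lambda$, with
$$\sum_ih_i(\Delta')x^i=(1+x)(1+2x-x^2)=1+3x+x^2-x^3.$$
So $h_3$ drops from $0$ to $-1$, and purity alone does not suffice. $\blacksquare$
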